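\title{Matching ensemble polytopes do not always compute the dimension of a Specht module}

\begin{abstract}
A diagram $D$ with $n$ boxes defines a Specht module $S^D$ of the symmetric group $S_n$ and a bipartite graph $G_D$ with $n$ edges. It was conjectured that $G_D$ always has a matching ensemble whose polytope has normalized volume $\dim S^D$. We disprove this. The counterexamples lie in a three-parameter family, obtained from the $4\times4$ square without its diagonal by adding columns with a single box. Both sides of the conjectured equality are polynomial in each parameter, so if no diagram of the family with large parameters were a counterexample, one ensemble would work for the whole family. This determines a Laplace transform of its polytope, and the second term in the asymptotics of that transform imposes combinatorial conditions that no ensemble satisfies. We also show that for the $12$-box diagram itself $\dim S^D=24024$, while every coherent ensemble gives a smaller volume.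
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

A \emph{diagram} is a finite set $D\subset\mathbb Z_{>0}\times\mathbb Z_{>0}$; its element $(i,j)$ is the box in row $i$ and column $j$. Let $n=|D|$, fix a bijection $T\colon D\to\{1,\dots,n\}$, and let $R_T$ (resp.\ $C_T$) be the subgroup of $S_n$ that preserves the set of entries of each row (resp.\ column). The \emph{Specht module} of $D$ is the left ideal
\[
S^D=\mathbb C[S_n]\Big(\sum_{q\in C_T}\operatorname{sgn}(q)\,q\Big)\Big(\sum_{p\in R_T}p\Big);
\]
its isomorphism class does not depend on $T$. If $D$ is the Young diagram of a partition $\lambda$, then $S^D$ is irreducible and its dimension is the number $f^\lambda$ of standard Young tableaux of shape $\lambda$, given by the hook length formula.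

Let $G_D$ be the bipartite graph whose vertices are the rows and the columns of $D$, with an edge $ij$ joining row $i$ to column $j$ for each box $(i,j)$. The groups $R_T$ and $C_T$ only record which edges share a row vertex and which share a column vertex. So $\dim S^D$ is an invariant of the bipartite graph, and one may ask for a formula in terms of the graph.

Let $G$ be a finite graph. A \emph{matching} is a set of pairwise disjoint edges; it is \emph{perfect} if it covers every vertex. A \emph{minor} of $G$ is an induced subgraph that has a perfect matching. A \emph{matching ensemble} of $G$ is a family $\mathcal E$ of matchings such that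
\begin{enumerate}
\item[(E1)] for every minor of $G$, exactly one of its perfect matchings belongs to $\mathcal E$;
\item[(E2)] every subset of a member of $\mathcal E$ belongs to $\mathcal E$.
\end{enumerate}
The \emph{matching ensemble polytope} $\mathcal M(G,\mathcal E)\subset\mathbb R^{E(G)}$ is the convex hull of the characteristic vectors $\chi_M$, $M\in\mathcal E$. The empty set and all single edges lie in $\mathcal E$, so the polytope is full-dimensional. Its \emph{normalized volume} $\operatorname{Vol}$ is $|E(G)|!$ times its Euclidean volume $\operatorname{vol}$.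

If $G$ is a forest, every minor has only one perfect matching (the symmetric difference of two would contain a cycle), so the only ensemble is the family of all matchings. Three forests show what the volume measures. For a single row, the polytope is the standard simplex, $\operatorname{Vol}=1$, and $S^D$ is the trivial module. For $n$ boxes in distinct rows and columns, the polytope is the unit cube, $\operatorname{Vol}=n!$, and $S^D=\mathbb C[S_n]$. For the shape $(2,1)$ the graph is a path with three edges, the polytope is $\{x\ge0:\ x_1+x_2\le1,\ x_2+x_3\le1\}$, and $\operatorname{Vol}=3!\int_0^1(1-x_2)^2dx_2=2=f^{(2,1)}$. The first graph with a cycle is $K_{2,2}$, for the shape $(2,2)$. There the polytope of all matchings has normalized volume $4$, which is too large, while keeping one of the two perfect matchings gives $2=f^{(2,2)}$ (Example~\ref{ex:square}). This is the role of (E1). These cases, and the freedom to choose $\mathcal E$, suggest the following statement, posed in \cite{source}.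

\begin{quote}
\textbf{Conjecture.} For every diagram $D$ there is a matching ensemble $\mathcal E$ of $G_D$ such that $\operatorname{Vol}\mathcal M(G_D,\mathcal E)=\dim S^D$.
\end{quote}

We show that the conjecture is false. Let $\mathbb N=\{0,1,2,\dots\}$ and $D_0=\{(i,j):1\le i,j\le4,\ i\ne j\}$. For $t=(t_2,t_3,t_4)\in\mathbb N^3$ let $D_t$ be obtained from $D_0$ by adding, for $i=2,3,4$, exactly $t_i$ new columns that consist of a single box in row $i$. The graph $G_{D_0}$ is $K_{4,4}$ minus a perfect matching, and $G_{D_t}$ is $G_{D_0}$ with $t_i$ pendant edges at row $i$ and none at row $1$. The diagram $D_t$ has $12+|t|$ boxes, where $|t|=t_2+t_3+t_4$.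

\begin{theorem}\label{thm:main}
The conjecture fails for some $D_t$. More precisely, for every $N$ there is $t\in\mathbb N^3$ with $t_2,t_3,t_4\ge N$ such that $\operatorname{Vol}\mathcal M(G_{D_t},\mathcal E)\ne\dim S^{D_t}$ for every matching ensemble $\mathcal E$ of $G_{D_t}$.
\end{theorem}

An ensemble $\mathcal E$ of $G$ is \emph{coherent} if there is $w\in\mathbb R^{E(G)}$ such that, for each minor, the perfect matching in $\mathcal E$ is the unique one of minimal $w$-weight. Every $w$ with coordinates linearly independent over $\mathbb Q$ defines such an ensemble: a subset of a minimal matching is minimal on its own vertices, since otherwise it could be exchanged for a lighter one. In particular every graph has ensembles.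

\begin{theorem}\label{thm:coherent}
We have $\dim S^{D_0}=24024$, but $\operatorname{Vol}\mathcal M(G_{D_0},\mathcal E)<24024$ for every coherent ensemble $\mathcal E$ of $G_{D_0}$.
\end{theorem}

Theorem~\ref{thm:main} covers all ensembles, but its proof does not single out an explicit $t$. Theorem~\ref{thm:coherent} concerns an explicit diagram but only coherent ensembles; we make no claim about non-coherent ensembles of $G_{D_0}$. The proof of Theorem~\ref{thm:main} does not use Theorem~\ref{thm:coherent}.

For a single diagram the conjecture is one numerical equation with many ensembles to choose from, and it says little about the ensemble. Pendant edges change this: they add no new choices, but they add equations. Sections~\ref{sec:pendant} and~\ref{sec:dim} compute the two sides of these equations for the family $D_t$, and Section~\ref{sec:exact} reduces Theorem~\ref{thm:main} to the statement that no single ensemble of $G_{D_0}$ satisfies all of them. After some combinatorial preparation in Section~\ref{sec:ens}, Sections~\ref{sec:asym} and~\ref{sec:face} translate the equations into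 a condition on matchings, which Section~\ref{sec:contra} shows to be contradictory. Section~\ref{sec:coherent} proves Theorem~\ref{thm:coherent}.

\section{Pendant edges and Laplace transforms}\label{sec:pendant}

In this section $D$ is any diagram with $n_0$ boxes, $G=G_D$, and $I$ is a set of rows of $D$. For $t\in\mathbb N^I$ let $D_t$ be $D$ with $t_i$ new single-box columns in row $i$, and let $|t|=\sum t_i$. For $x\in\mathbb R^{E(G)}$ let $r_i(x)=\sum_jx_{ij}$ be the sum of the coordinates in row $i$. Let $\mathcal A$ be a family of matchings of $G$ that contains $\emptyset$ and all single edges, and let $P_{\mathcal A}$ be the convex hull of the $\chi_M$, $M\in\mathcal A$. Let $\mathcal A^t$ be the family of all $M\cup B$, where $M\in\mathcal A$ and $B$ is a set of pendant edges at rows not covered by $M$, at most one per row. Let $P_{\mathcal A}^t$ be the convex hull of their characteristic vectors and $V_{\mathcal A}(t)=\operatorname{Vol}P_{\mathcal A}^t$.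

\begin{lemma}\label{lem:pendant}
\begin{enumerate}
\item[(a)] Every ensemble of $G_{D_t}$ equals $\mathcal E^t$ for an ensemble $\mathcal E$ of $G$.
\item[(b)] With coordinates $z_{ik}$ $(1\le k\le t_i)$ for the pendant edges,
\[
P^t_{\mathcal A}=\Big\{(x,z):\ x\in P_{\mathcal A},\ z\ge0,\ \sum_kz_{ik}\le1-r_i(x)\ \text{ for } i\in I\Big\}.
\]
\item[(c)] We have
\begin{equation}\label{eq:V}
V_{\mathcal A}(t)=(n_0+|t|)!\int_{P_{\mathcal A}}\prod_{i\in I}\frac{(1-r_i)^{t_i}}{t_i!}\,dx,\qquad
\sum_t\frac{V_{\mathcal A}(t)\,s^t}{(n_0+|t|)!}=\int_{P_{\mathcal A}}e^{\sum_{i\in I}s_i(1-r_i)}dx .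
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal E'$ be an ensemble of $G_{D_t}$ and let $\mathcal E$ consist of its members that use only edges of $G$. Minors of $G$ are minors of $G_{D_t}$, so $\mathcal E$ is an ensemble of $G$. By (E2), $\mathcal E'\subseteq\mathcal E^t$. Conversely let $M\cup B\in\mathcal E^t$. Every perfect matching of the minor on the vertices of $M\cup B$ contains $B$, because the columns of $B$ have degree one. The one in $\mathcal E'$ is therefore $M'\cup B$, where $M'\in\mathcal E$ covers the same vertices as $M$, and $M'=M$ by (E1).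

(b) The vertices of $P^t_{\mathcal A}$ satisfy the conditions, and these define a convex set. Conversely, let $(x,z)$ satisfy them and write $x=\sum\lambda_M\chi_M$ as a convex combination. The matchings that do not cover row $i$ have total weight $1-r_i(x)$. For each $M$ with $\lambda_M>0$ choose, independently at each row $i\in I$ not covered by $M$, the $k$-th pendant edge with probability $z_{ik}/(1-r_i(x))$, and no edge with the remaining probability. In the resulting convex combination of vertices of $P^t_{\mathcal A}$ the $k$-th pendant edge at row $i$ has weight $(1-r_i(x))\cdot z_{ik}/(1-r_i(x))=z_{ik}$ if $r_i(x)<1$, and weight $0=z_{ik}$ if $r_i(x)=1$.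

(c) The simplex $\{z\ge0,\ \sum z\le h\}\subset\mathbb R^m$ has volume $h^m/m!$. This gives the first formula, and summing over $t$ gives the second.
\end{proof}

So the numbers $V_{\mathcal A}(t)$ are the moments of the row sums on one fixed polytope. To control their dependence on $t$ we use a fact about slices that will serve again in Section~\ref{sec:face}.

\begin{lemma}\label{lem:slice}
Let $K\subset\mathbb R^m$ be a polytope and $\varphi$ an affine function whose set of values at the vertices of $K$ is $\{0,1\}$, and in which some coordinate has coefficient $\pm1$. Let $a(s)$ be the $(m-1)$-dimensional volume of the projection of $K\cap\{\varphi=s\}$ that forgets this coordinate. Then $a(s)=\sum_{k=0}^{m-1}a_ks^k(1-s)^{m-1-k}$ on $[0,1]$ for some constants $a_k$, and $\int_K\psi(\varphi(x))\,dx=\int_0^1\psi(s)a(s)\,ds$ for bounded measurable $\psi$.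
\end{lemma}

\begin{proof}
Let $K_\epsilon=K\cap\{\varphi=\epsilon\}$ for $\epsilon=0,1$. In a convex combination of vertices with $\varphi=s$, the vertices with $\varphi=1$ have total weight $s$; hence $K\cap\{\varphi=s\}=(1-s)K_0+sK_1$. By Minkowski's theorem, the volume of $\alpha L_0+\beta L_1$, for compact convex $L_0,L_1\subset\mathbb R^{m-1}$, is a homogeneous polynomial of degree $m-1$ in $\alpha,\beta\ge0$. Replacing the chosen coordinate by $\varphi$ has Jacobian $\pm1$.
\end{proof}

Call $f\colon\mathbb N^I\to\mathbb R$ \emph{separately polynomial} if it is a polynomial function of each variable when the other variables are fixed.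

\begin{lemma}\label{lem:Vpoly}
$V_{\mathcal A}$ is separately polynomial.
\end{lemma}

\begin{proof}
Fix $i\in I$ and all $t_k$ with $k\ne i$. Let $t'$ be $t$ with $t_i$ replaced by $0$, let $K=P^{t'}_{\mathcal A}$ and $m=n_0+|t'|$. By Lemma~\ref{lem:pendant}(b), Lemma~\ref{lem:slice} with $\varphi=r_i$, and $\int_0^1s^k(1-s)^lds=k!\,l!/(k+l+1)!$,
\[
V_{\mathcal A}(t)=\frac{(m+t_i)!}{t_i!}\int_K(1-r_i)^{t_i}=\sum_{k=0}^{m-1}a_k\,k!\,\frac{(m-1-k+t_i)!}{t_i!},
\]
and each quotient is the polynomial $(t_i+1)\cdots(t_i+m-1-k)$.
\end{proof}

The whole method is visible on the $2\times2$ square.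

\begin{example}\label{ex:square}
Let $D$ be the $2\times2$ square and $I=\{2\}$. After exchanging the rows, $D_t$ is the Young diagram of $(t+2,2)$, and the hook length formula gives $\dim S^{D_t}=(t+1)(t+4)/2$. Writing $t+1=(t+3)-2$, we get for $s\to+\infty$
\begin{equation}\label{eq:exspecht}
e^{-s}\sum_t\frac{\dim S^{D_t}\,s^t}{(t+4)!}=\frac{e^{-s}}2\sum_t\Big(\frac1{(t+2)!}-\frac2{(t+3)!}\Big)s^t=\frac1{2s^2}-\frac1{s^3}+O(e^{-s}).
\end{equation}
Let $\mathcal A$ consist of $\emptyset$, the four edges, and none, one or both of the perfect matchings $\{11,22\}$, $\{12,21\}$; if one, say $\{11,22\}$. A point $x\ge0$ lies in $P_{\mathcal A}$ exactly when the least total weight needed to write it as a nonnegative combination of the nonzero vertices is at most $1$. This weight is $x_{11}+x_{22}+x_{12}+x_{21}$, $\max(x_{11},x_{22})+x_{12}+x_{21}$ and $\max(x_{11},x_{22})+\max(x_{12},x_{21})$ in the three cases. Fix $v=x_{21}$, $w=x_{22}$ with $v+w\le1$. The slice in the $(x_{11},x_{12})$-plane has area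
\[
\tfrac12(1-v-w)^2,\qquad \tfrac12(1-v)^2-\tfrac12w^2,\qquad \tfrac12-\tfrac12v^2-\tfrac12w^2 .
\]
At $v=w=0$ the slice is the triangle $x_{11}+x_{12}\le1$. To first order, its hypotenuse moves inward by the sum of the coordinates of those edges of row $2$ that lie in no two-element member of $\mathcal A$. Call such an edge costly; there are $k=2,1,0$ of them. Integrating the area against $e^{-s(v+w)}$ gives
\[
\int_{P_{\mathcal A}}e^{-sr_2}dx=\frac1{2s^2}-\frac k{s^3}+O(s^{-4}).
\]
By \eqref{eq:V} and \eqref{eq:exspecht}, if $V_{\mathcal A}(t)=\dim S^{D_t}$ for all $t$, then $k=1$. The leading terms agree in any case; the second term counts costly edges and detects condition (E1). For $k=1$ the equality does hold: the slice $r_2=y$ has volume $\int_0^y\frac12(1-y)(1+y-2v)\,dv=\frac12y(1-y)$, so $V_{\mathcal A}(t)=\frac{(t+4)!}{t!}\int_0^1\frac12y(1-y)^{t+1}dy=\frac{(t+1)(t+4)}2$. For $k=0$, integrating the area over $v+w\le1$ gives $V_{\mathcal A}(0)=24(\frac14-\frac1{12})=4$.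
\end{example}

For $D_0$ the same comparison of second terms produces conditions that cannot be met. From now on $G=G_{D_0}$, $I=\{2,3,4\}$ and $n_0=12$.

\section{The dimension of $S^{D_t}$}\label{sec:dim}

The diagrams $D_t$ are not Young diagrams, so there is no hook length formula to use. We realize $S^{D_t}$ inside a representation of $GL_4$, compute its character from a free resolution, and obtain a contour integral for
\[
\Psi(s)=\sum_{t\in\mathbb N^3}\frac{\dim S^{D_t}\,s^t}{(12+|t|)!},\qquad s=(s_2,s_3,s_4).
\]

\subsection{Products of minors}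

Let $D$ be a diagram with rows $1,\dots,4$ and $n\ge4$ boxes, and let $I_j$ be the set of rows of column $j$. Let $Y=(y_{ik})$ be a $4\times N$ matrix of indeterminates, and let $GL_N$ act on $\mathbb C[Y]=\operatorname{Sym}(\mathbb C^4\otimes\mathbb C^N)$ through the second factor. Let $W_D(\mathbb C^N)$ be the span of all products $\prod_j\det Y[I_j;J_j]$, where $Y[I_j;J_j]$ is the submatrix with rows $I_j$ and columns $J_j$, and the $J_j\subseteq\{1,\dots,N\}$ are arbitrary sets with $|J_j|=|I_j|$. Determinants are multilinear and alternating in the columns, so $W_D(\mathbb C^N)$ is a subrepresentation, homogeneous of degree $n$. Recall that the irreducible polynomial representations of $GL_N$ of degree $n$ are the $S_\lambda(\mathbb C^N)$, for partitions $\lambda$ of $n$ with at most $N$ parts; that the character of $S_\lambda(\mathbb C^N)$ is the Schur polynomial $s_\lambda$; and that the weight space of weight $(1^n)$ in $S_\lambda(\mathbb C^n)$ has dimension $f^\lambda$.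

\begin{lemma}\label{lem:model}
If $W_D(\mathbb C^4)\cong\bigoplus_\lambda S_\lambda(\mathbb C^4)^{\oplus m_\lambda}$, then $\dim S^D=\sum_\lambda m_\lambda f^\lambda$.
\end{lemma}

\begin{proof}
Take $N=n$, and for $w\in S_n$ let $\mu_w=\prod_{(i,j)\in D}y_{i,\,w(T(i,j))}$. With $S_n$ permuting the columns of $Y$ we have $u\mu_w=\mu_{uw}$, and $\mu_w=\mu_{w'}$ if and only if $w'\in wR_T$. Hence the left-module maps $w\mapsto\mu_w$ and $w\mapsto w\sum_{p\in R_T}p$ on $\mathbb C[S_n]$ have the same kernel, spanned by the elements $w-wp$ with $p\in R_T$. So $S^D$ is isomorphic to the span of the polynomials $\sum_{q\in C_T}\operatorname{sgn}(q)\mu_{wq}=\pm\prod_j\det Y[I_j;J_j]$, where $J_j$ is the image under $w$ of the set of entries of column $j$. As $w$ varies, $(J_j)$ runs over the ordered set partitions of $\{1,\dots,n\}$ with $|J_j|=|I_j|$. The products that span $W_D(\mathbb C^n)$ are weight vectors, and these are the ones of weight $(1^n)$. Therefore $\dim S^D=\sum m'_\lambda f^\lambda$, where $m'_\lambda$ is the multiplicity of $S_\lambda(\mathbb C^n)$ in $W_D(\mathbb C^n)$.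

By Cauchy's formula $\operatorname{Sym}(\mathbb C^4\otimes\mathbb C^n)=\bigoplus_\lambda S_\lambda(\mathbb C^4)\otimes S_\lambda(\mathbb C^n)$, only $\lambda$ with at most four parts occur. For such $\lambda$, $m'_\lambda$ is the dimension of the space of vectors of weight $\lambda$ killed by the raising operators $\sum_iy_{ik}\,\partial/\partial y_{i,k+1}$. The weight space is spanned by products that involve only the first four columns of $Y$, so it is the $\lambda$-weight space of $W_D(\mathbb C^4)$, and it is killed by the operators with $k\ge4$. Hence $m'_\lambda=m_\lambda$.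
\end{proof}

\subsection{The character}

Let $N=4$, let $y_1,\dots,y_4$ be the rows of $Y$, and let $W_t=W_{D_t}(\mathbb C^4)$. Let $A=\mathbb C[y_2,y_3,y_4]$ be the polynomial ring in the $12$ entries of the last three rows, and let $L_j\subset\mathbb C[Y]$ be the $A$-module generated by the four $3\times3$ minors that omit row $j$. Column $j\le4$ of $D_t$ contributes a generator of $L_j$, and the single-box columns contribute a monomial of degree $t_i$ in the entries of $y_i$. Hence $\bigoplus_tW_t=L_1L_2L_3L_4$, the $A$-span of the products of four generators. A product of modules has no evident Hilbert series, but a tensor product of resolutions does. We show that here the product equals the tensor product and that the tensor product of the resolutions is again a resolution.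

\begin{proposition}\label{prop:char}
For $g\in GL_4$ with elementary symmetric functions $e_k$ of the eigenvalues,
\[
\sum_t\operatorname{ch}W_t(g)\,s^t=\prod_{i=2}^4\det(1-s_ig)^{-1}\prod_{j=1}^4(e_3-\sigma_je_4),
\]
where $\sigma_1=s_2+s_3+s_4$, $\sigma_2=s_3+s_4$, $\sigma_3=s_2+s_4$, $\sigma_4=s_2+s_3$.
\end{proposition}

For $s=0$ this says that the $4^4$ products of four cofactors of $Y$, one for each omitted row, are linearly independent. That is so because the adjugate map $Y\mapsto\det(Y)Y^{-1}$ is onto $GL_4(\mathbb C)$, which makes the sixteen cofactors algebraically independent.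

The proof uses the following facts. The depth of a finitely generated module over a Noetherian local ring is the maximal length of a regular sequence on it in the maximal ideal (and $\infty$ for the zero module); it is $0$ exactly when the maximal ideal is an associated prime, in particular for nonzero modules of finite length. For a prime $\mathfrak p$ of $A$ the ring $A_{\mathfrak p}$ is regular, so $\operatorname{depth}A_{\mathfrak p}=\operatorname{ht}\mathfrak p$, the codimension of the zero set of $\mathfrak p$. The \emph{Auslander--Buchsbaum formula} states that $\operatorname{pd}L+\operatorname{depth}L$ equals the depth of the ring for a nonzero module $L$ of finite projective dimension. The \emph{Peskine--Szpiro acyclicity lemma} states: if $0\to C_m\to\dots\to C_0$ is a complex of finitely generated modules over a Noetherian local ring with $\operatorname{depth}C_i\ge i$, and each $H_i(C)$ with $i>0$ is zero or has depth $0$, then $H_i(C)=0$ for all $i>0$. Finally, the $a\times b$ matrices of rank at most $r$ have codimension $(a-r)(b-r)$.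

\begin{proof}
Let $K$ be the field of fractions of $A$.

\emph{Step 1: resolutions of the $L_j$.} The map $A^4\to L_2$, $f\mapsto\det(f,y_1,y_3,y_4)$, is onto. Since the entries of $y_1$ are indeterminates over $A$, its kernel consists of the $f$ with $f\wedge y_3\wedge y_4=0$, that is, $f=ay_3+by_4$ with $a,b\in K$. By Cramer's rule $\Delta a,\Delta b\in A$ for every $2\times2$ minor $\Delta$ of $(y_3,y_4)$. The minors on columns $1,2$ and on columns $3,4$ involve disjoint variables, hence are coprime, and $A$ is factorial; so $a,b\in A$. Thus $0\to A^2\to A^4\to L_2\to0$ is exact, the basis of $A^2$ being sent to the \emph{relations} $y_3,y_4$. Permuting the rows gives the same for $L_3$ (relations $y_2,y_4$) and $L_4$ (relations $y_2,y_3$). For $L_1$ the map is $f\mapsto\det(f,y_2,y_3,y_4)$, its kernel lies in the $K$-span of $y_2,y_3,y_4$, and two distinct $3\times3$ minors of $(y_2,y_3,y_4)$ are irreducible and not proportional; so $0\to A^3\to A^4\to L_1\to0$ is exact with relations $y_2,y_3,y_4$. Let $F^{(j)}$ be these two-term complexes and $F=\bigotimes_jF^{(j)}$. By right exactness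 $H_0(F)=L:=L_1\otimes_AL_2\otimes_AL_3\otimes_AL_4$.

\emph{Step 2: the length of $F$ at a prime.} For a prime $\mathfrak p$ say that $j$ is \emph{counted} if all maximal minors of the matrix of relations of $L_j$ lie in $\mathfrak p$, and let $\ell(\mathfrak p)$ be the number of counted $j$. If $j$ is not counted, the map in $F^{(j)}_{\mathfrak p}$ is split injective, so $F^{(j)}_{\mathfrak p}$ is homotopy equivalent to a free module in degree $0$. Hence $F_{\mathfrak p}$ is homotopy equivalent to a complex $F'$ of finite free modules in degrees $0,\dots,\ell(\mathfrak p)$. We claim that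
\begin{equation}\label{eq:ht}
\operatorname{ht}\mathfrak p>\ell(\mathfrak p)\qquad\text{for every prime }\mathfrak p\ne0 .
\end{equation}
This is trivial if $\ell(\mathfrak p)=0$. If some $j\in\{2,3,4\}$ is counted then so is $1$, by Laplace expansion. If $\ell=1$, then $j=1$ is counted, the zero set of $\mathfrak p$ lies in the locus $\operatorname{rank}(y_2,y_3,y_4)\le2$, and $\operatorname{ht}\mathfrak p\ge2$. If $\ell=2$, it lies in a locus $\operatorname{rank}(y_i,y_k)\le1$, and $\operatorname{ht}\mathfrak p\ge3$. If $\ell=3$, after permuting rows it lies where both $(y_3,y_4)$ and $(y_2,y_4)$ have rank at most $1$; this set is the union of $\{y_4=0\}$, of codimension $4$, and $\{y_4\ne0,\ y_2,y_3\in\mathbb Cy_4\}$, of dimension $6$ and codimension $6$; so $\operatorname{ht}\mathfrak p\ge4$. If $\ell=4$, it lies in the locus $\operatorname{rank}(y_2,y_3,y_4)\le1$, and $\operatorname{ht}\mathfrak p\ge6$.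

\emph{Step 3: $F$ resolves $L$, and $L$ is torsion-free.} Suppose $\bigoplus_{i>0}H_i(F)\ne0$ and let $\mathfrak p$ be minimal in its support. Then $\ell(\mathfrak p)\ge1$, so $\mathfrak p\neq0$; the modules $H_i(F')=H_i(F)_{\mathfrak p}$, $i>0$, have finite length; and the terms of $F'$ have depth at least $\operatorname{ht}\mathfrak p>\ell(\mathfrak p)$. The acyclicity lemma makes all these homology modules vanish, a contradiction. So $F$ is a resolution of $L$, and $\operatorname{pd}L_{\mathfrak p}\le\ell(\mathfrak p)$ for all $\mathfrak p$. For $\mathfrak p\ne0$, \eqref{eq:ht} and the Auslander--Buchsbaum formula give $\operatorname{depth}L_{\mathfrak p}>0$, so $\mathfrak p$ is not associated to $L$. The zero divisors on $L$ form the union of the associated primes; hence $L$ is torsion-free.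

\emph{Step 4: the surjection $L\to L_1L_2L_3L_4$ is injective.} Its kernel is torsion-free, so it suffices to prove injectivity after tensoring with $K$. Complete $y_2,y_3,y_4$ to a basis of $K^4$ by a vector $y_0$ and write $y_1=c_0y_0+c_2y_2+c_3y_3+c_4y_4$; the $c_i$ are independent linear forms over $K$ in the entries of $y_1$. Inside $K[y_1]=K[c_0,c_2,c_3,c_4]$ we have $L_1\otimes K=K$. The space $L_2\otimes K$ has dimension $2$ and consists of linear forms vanishing at $y_1=y_3$ and at $y_1=y_4$, so it has basis $c_2,c_0$. In the same way $L_3\otimes K$ has basis $c_3,c_0$ and $L_4\otimes K$ has basis $c_4,c_0$. The eight basis tensors map to the distinct monomials $c_2^{\epsilon_2}c_3^{\epsilon_3}c_4^{\epsilon_4}c_0^{3-\epsilon_2-\epsilon_3-\epsilon_4}$, $\epsilon_i\in\{0,1\}$.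

\emph{Step 5: counting degrees.} Let $g_1,\dots,g_4$ be the eigenvalues of $g$, and write degrees multiplicatively. Give $y_{ik}$ ($i=2,3,4$) the degree $s_ig_k$ and the $k$-th basis vector of each $A^4$, which maps to the minor omitting column $k$, the degree $e_4/g_k$. Then the relation $y_i$ is homogeneous of degree $s_ie_4$, all maps are graded, and the left side of the proposition is the Hilbert series of $L_1L_2L_3L_4\cong L$. It equals the alternating sum of the Hilbert series of the terms of $F$. The ring $A$ contributes $\prod_{i,k}(1-s_ig_k)^{-1}$, and the generators of $F^{(j)}$ contribute $\sum_ke_4/g_k-\sigma_je_4=e_3-\sigma_je_4$.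
\end{proof}

\begin{remark}
This is where the absence of pendant edges at row $1$ is used. With pendant edges at all four rows one would work over $\mathbb C[Y]$, and all four $j$ would be counted at the prime of the locus $\operatorname{rank}Y\le2$, which has height $4$; inequality \eqref{eq:ht} would fail.
\end{remark}

\subsection{The contour integral}

\begin{proposition}\label{prop:int}
The series $\Psi$ is an entire function, symmetric in $s_2,s_3,s_4$. With $\operatorname{tr}h=h_1+\dots+h_4$, for every $s\in\mathbb C^3$ and $r>\max|s_i|$,
\begin{equation}\label{eq:Psi}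
\Psi(s)=\frac1{24\,(2\pi i)^4}\oint_{|h_a|=r}\ \prod_{a<b}(h_a-h_b)^2\;e^{\operatorname{tr}h}\prod_{j=1}^4(\operatorname{tr}h-\sigma_j)\prod_{a=1}^4\frac{dh_a}{h_a^5\prod_{i=2}^4(h_a-s_i)} .
\end{equation}
Moreover $\dim S^{D_0}=f^{(4,4,4,4)}=24024$.
\end{proposition}

\begin{proof}
On $U(4)$ with normalized Haar measure the $s_\lambda$ with at most four parts are orthonormal, $(\operatorname{tr}g)^m=\sum_{|\lambda|=m}f^\lambda s_\lambda(g)$, and $\overline{\operatorname{tr}g}=\operatorname{tr}g^{-1}$. By Lemma~\ref{lem:model}, $\int\operatorname{ch}W_t(g)(\operatorname{tr}g^{-1})^mdg$ equals $\dim S^{D_t}$ for $m=12+|t|$ and $0$ otherwise. Hence $\dim S^{D_t}/(12+|t|)!=\int\operatorname{ch}W_t(g)\,e^{\operatorname{tr}g^{-1}}dg$. Multiply by $s^t$, sum for $|s_i|<1$, insert Proposition~\ref{prop:char}, and put $h=g^{-1}$, with eigenvalues $h_a$. Then $e_4(g)=\det(h)^{-1}$, $e_3(g)=\det(h)^{-1}\operatorname{tr}h$ and $\det(1-s_ig)^{-1}=\prod_ah_a/(h_a-s_i)$. Weyl's integration formula for a class function $f$ reads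
\[
\int_{U(4)}f\,dh=\frac1{24\,(2\pi i)^4}\oint_{|h_a|=1}f\prod_{a<b}|h_a-h_b|^2\prod_a\frac{dh_a}{h_a},
\]
and $|h_a-h_b|^2=-(h_a-h_b)^2/(h_ah_b)$ on the circle, so $\prod_{a<b}|h_a-h_b|^2=\prod_{a<b}(h_a-h_b)^2\prod_ah_a^{-3}$. The total power of $h_a$ is $-4+3-3-1=-5$. This proves \eqref{eq:Psi} for $|s_i|<1=r$. The right side does not depend on $r>\max|s_i|$ and is analytic for $|s_i|<r$, so it is an entire function with Taylor series $\Psi$. It is symmetric because a permutation of the $s_i$ fixes $\sigma_1$ and permutes $\sigma_2,\sigma_3,\sigma_4$. Finally,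
\[
\dim S^{D_0}=\int_{U(4)}(\operatorname{tr}h)^{16}\det(h)^{-4}dh=f^{(4,4,4,4)},
\]
since $\det(h)^4=s_{(4,4,4,4)}(h)$, and the hook length formula gives $16!/(840\cdot360\cdot120\cdot24)=24024$.
\end{proof}

We evaluate integrals of this kind twice, by the same rule. After expanding the polynomial factors, the integrand is a finite sum of products of functions of one variable $h_a$. So the integral is the sum, over all ways to assign to each $h_a$ one of the poles, of the corresponding iterated residue. At a simple pole the residue is an evaluation. Therefore \emph{an assignment that sends two variables to the same simple pole contributes $0$}, because of the factor $(h_a-h_b)^2$.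

\begin{lemma}\label{lem:dimpoly}
The function $t\mapsto\dim S^{D_t}$ is separately polynomial.
\end{lemma}

\begin{proof}
By symmetry consider $t_2$, and fix $t_3,t_4$. Expand $(h_a-s_i)^{-1}=h_a^{-1}\sum_m(s_i/h_a)^m$ for $i=3,4$ in \eqref{eq:Psi}. The coefficient of $s_3^{t_3}s_4^{t_4}$ in $\Psi$ is the integral of
\[
\tfrac1{24}\prod_{a<b}(h_a-h_b)^2\,e^{\operatorname{tr}h}\;\Theta\;\prod_ah_a^{-7}(h_a-s_2)^{-1},
\]
where $\Theta$ is a polynomial in $s_2,h_a,h_a^{-1}$ of degree at most $3$ in $s_2$ (as $\sigma_2$ does not involve $s_2$) and of total degree at most $t_3+t_4$ in the $h_a^{-1}$. For $s_2\ne0$ the poles are $0$ and the simple pole $s_2$. If all variables are at $0$, each factor $(h_a-s_2)^{-1}=-\sum_mh_a^ms_2^{-m-1}$ contributes a negative power of $s_2$, and the result is a Laurent polynomial in $s_2$ with exponents at most $3-4<0$. If $h_a$ is at $s_2$ and the others are at $0$, each factor $(h_b-s_2)^{-1}$ with $b\ne a$ cancels against $(h_b-h_a)^2=(h_b-s_2)^2$, so negative powers of $s_2$ arise only from powers of $h_a^{-1}$. These terms sum to $e^{s_2}\sum_kb_ks_2^k$,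 a finite sum with $k\ge-7-t_3-t_4$. Comparing coefficients of $s_2^{t_2}$ for $t_2\ge0$ gives
\[
\dim S^{D_t}=\sum_kb_k\frac{(12+|t|)!}{(t_2-k)!},\qquad\text{with }1/m!=0\text{ for }m<0 .
\]
The $k$-th quotient equals $\prod_{j=t_2-k+1}^{12+|t|}j$. This is a product of $12+t_3+t_4+k\ge5$ linear factors in $t_2$, and it contains the factor $j=0$ when $0\le t_2<k$.
\end{proof}

\section{Reduction to one ensemble}\label{sec:exact}

A priori the conjecture allows a different ensemble for each $t$. Polynomiality removes this freedom.

\begin{lemma}\label{lem:generic}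
If $f_1,\dots,f_m\colon\mathbb N^3\to\mathbb R$ are separately polynomial and none vanishes identically, then for every $N$ there is $t$ with $t_2,t_3,t_4\ge N$ and $f_1(t)\cdots f_m(t)\ne0$.
\end{lemma}

\begin{proof}
Choose $a^{(k)}$ with $f_k(a^{(k)})\ne0$. The polynomials $t_2\mapsto f_k(t_2,a_3^{(k)},a_4^{(k)})$ are nonzero, so some $t_2\ge N$ is a root of none of them. For this $t_2$ the polynomials $t_3\mapsto f_k(t_2,t_3,a^{(k)}_4)$ are nonzero; choose $t_3\ge N$, and then $t_4\ge N$, by the same argument.
\end{proof}

Call an ensemble $\mathcal E$ of $G$ \emph{exact} if $V_{\mathcal E}(t)=\dim S^{D_t}$ for all $t\in\mathbb N^3$. By \eqref{eq:V}, an exact ensemble with polytope $P=\mathcal M(G,\mathcal E)$ satisfies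
\begin{equation}\label{eq:exact}
\int_Pe^{\sum_{i=2}^4s_i(1-r_i)}dx=\Psi(s)\qquad\text{for all }s\in\mathbb C^3 .
\end{equation}
A permutation of $\{1,2,3,4\}$ that fixes $1$, applied to rows and columns at once, is an automorphism of $G$; we call it a \emph{relabeling}. It permutes the arguments of $V_{\mathcal E}$, and $\dim S^{D_t}$ is symmetric in $t$, so a relabeling of an exact ensemble is exact.

\begin{proposition}\label{prop:noexact}
The graph $G$ has no exact ensemble.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:noexact}]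
The functions $t\mapsto V_{\mathcal E}(t)-\dim S^{D_t}$, for the finitely many ensembles $\mathcal E$ of $G$, are separately polynomial by Lemmas~\ref{lem:Vpoly} and~\ref{lem:dimpoly}, and none vanishes identically. Lemma~\ref{lem:generic} gives $t$ with all $t_i\ge N$ at which none vanishes. By Lemma~\ref{lem:pendant}(a), every ensemble of $G_{D_t}$ has normalized volume $V_{\mathcal E}(t)$ for some $\mathcal E$.
\end{proof}

Sections~\ref{sec:ens}--\ref{sec:contra} prove Proposition~\ref{prop:noexact}.

\section{Ensembles of $K_{4,4}$ minus a perfect matching}\label{sec:ens}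

Let $\mathcal E$ be any ensemble of $G$. We write $ijk\,|\,lmn$ for the subgraph induced on rows $i,j,k$ and columns $l,m,n$, and likewise for other sizes.

A matching $\{ik,jl\}$ is the only perfect matching of $ij\,|\,kl$ unless $il$ and $jk$ are edges, that is, unless $i,j,k,l$ are distinct. So every matching of the form $\{ik,kl\}$, with $i\ne k\ne l$ and possibly $l=i$, lies in $\mathcal E$; we call these \emph{forced}. (Reading $ij$ as an arc $i\to j$, they are the pairs of consecutive arcs.) The remaining $2$-matchings come in six pairs, and $\mathcal E$ contains one from each pair. We record the choices by two maps $\rho,\gamma\colon\{2,3,4\}\to\{2,3,4\}$ without fixed points: for $\{x,y,z\}=\{2,3,4\}$,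
\[
\rho(x)=y\iff\{1y,xz\}\in\mathcal E\iff\{1z,xy\}\notin\mathcal E,\qquad
\gamma(x)=y\iff\{y1,zx\}\in\mathcal E\iff\{z1,yx\}\notin\mathcal E .
\]
A relabeling conjugates $\rho$ and $\gamma$.

For $b\in\{2,3,4\}$, an edge $\alpha$ in a row other than $1,b$ is \emph{$b$-blocked} if no matching $\{1k,bl,\alpha\}$ belongs to $\mathcal E$. This is the analog of the costly edges of Example~\ref{ex:square}.

\begin{lemma}\label{lem:blocked}
Let $b\in\{2,3,4\}$, $c=\rho(b)$, and let $d$ be the third index. If the edge in the first column below is $b$-blocked, then the two matchings in the second column lie in $\mathcal E$, and the equation in the third column holds.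
\[
\begin{array}{c|c|c}
c1&\{1c,b1,cd\},\ \{1c,b1,cb\}&\gamma(d)=b\\
cb&\{1b,bc,cd\},\ \{1b,bc,c1\}&\rho(c)=b\\
cd&\{1c,bd,c1\},\ \{1c,bd,cb\}&\gamma(d)=c\\
d1&\{1d,b1,dc\},\ \{1d,b1,db\}&\gamma(c)=b\\
db&\{1b,bd,dc\},\ \{1b,bd,d1\}&\rho(d)=b\\
dc&\{1c,bd,db\},\ \{1c,bd,d1\}&\rho(d)=c
\end{array}
\]
In particular each of the rows $c,d$ contains at most one $b$-blocked edge.
\end{lemma}

\begin{proof}
A $3\times3$ subgraph in which two indices occur both as a row and as a column has $6-2-2+1=3$ perfect matchings; if three indices do, it has $2$. This count confirms that the following lists are complete.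
\[
\begin{array}{c|l|l}
1bc\,|\,1cd&\{1c,bd,c1\},\ \{1c,b1,cd\}&\{1d,bc,c1\}\\
1bc\,|\,bcd&\{1b,bc,cd\},\ \{1c,bd,cb\}&\{1d,bc,cb\}\\
1bc\,|\,1bc&\{1b,bc,c1\},\ \{1c,b1,cb\}&\\
1bd\,|\,1cd&\{1c,bd,d1\},\ \{1d,b1,dc\}&\{1d,bc,d1\}\\
1bd\,|\,bcd&\{1b,bd,dc\},\ \{1c,bd,db\}&\{1d,bc,db\}\\
1bd\,|\,1bd&\{1b,bd,d1\},\ \{1d,b1,db\}&
\end{array}
\]
The matchings in the last column contain $\{1d,bc\}$, which is not in $\mathcal E$ since $\rho(b)=c$; by (E2) they are not in $\mathcal E$. So by (E1) one matching of each pair in the middle column lies in $\mathcal E$. Each edge of row $c$ or $d$ occurs in exactly two of the six pairs, in one matching of each. If it is $b$-blocked, the other matching of each of these two pairs lies in $\mathcal E$; these are the matchings in the statement. The first of them contains, line by line, $\{b1,cd\}$, $\{1b,cd\}$, $\{c1,bd\}$, $\{b1,dc\}$, $\{1b,dc\}$, $\{1c,db\}$, which gives the equations. In each line the two matchings contain the other two edges of the same row, so these are not $b$-blocked.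
\end{proof}

\section{Two terms of the asymptotics of $\Psi$}\label{sec:asym}

Identity \eqref{eq:exact} holds for all real $s$, so we may choose the direction in which $s$ tends to infinity. Sending $s_3,s_4\to+\infty$ concentrates the integral near $r_3=r_4=0$, and sending $s_2\to-\infty$ concentrates it near $r_2=1$. The face of $P$ seen in this way is spanned by matchings in rows $1,2$ that cover row $2$, and the second term of the expansion will record how edges of rows $3,4$ can be added to them.

\begin{proposition}\label{prop:asym}
Let $\theta,\xi_3,\xi_4>0$ with $\xi_3\ne\xi_4$, let $\tau_i=\dfrac1{\xi_i(\xi_i+\theta)}$, and let $s=(-\Lambda\theta,\Lambda\xi_3,\Lambda\xi_4)$. As $\Lambda\to+\infty$,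
\[
e^{-s_3-s_4}\Psi(s)=\frac{\Lambda^{-7}}{24\,\theta\,\xi_3^3\xi_4^3}-\frac{5(\tau_3+\tau_4)\Lambda^{-8}}{24\,\xi_3^3\xi_4^3}+O(\Lambda^{-9}).
\]
\end{proposition}

\begin{proof}
On this ray $s_2,s_3,s_4$ are distinct and nonzero (here $\xi_3\ne\xi_4$ is used), so they are simple poles in \eqref{eq:Psi}, and at most one variable is assigned to each. Grouping the assignments by the set $S\subseteq\{2,3,4\}$ of poles used, we get $\Psi(s)=\sum_Se^{\sum_{i\in S}s_i}\Omega_S(s)$, where $\Omega_S$ is a polynomial in the $s_i^{\pm1}$ and the $(s_i-s_k)^{-1}$. On the ray each $\Omega_S$ is a Laurent polynomial in $\Lambda$, and $\sum_{i\in S}s_i$ is largest for $S=\{3,4\}$ only. So $e^{-s_3-s_4}\Psi(s)=\Omega_{\{3,4\}}(s)+O(e^{-\epsilon\Lambda})$ for some $\epsilon>0$.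

There are $4\cdot3=12$ assignments with $S=\{3,4\}$, with equal contributions. Call $u,v$ the two variables at $0$, and put $\eta=-s_2=\Lambda\theta$ and $q=u+v$. Then $\operatorname{tr}h=s_3+s_4+q$, and the four factors $\operatorname{tr}h-\sigma_j$ are $q+\eta$, $q$, $s_3+\eta+q$, $s_4+\eta+q$. The two evaluated variables contribute $s_3^{-5}s_4^{-5}(s_3+\eta)^{-1}(s_4+\eta)^{-1}$ and $(s_3-s_4)^2/\big((s_3-s_4)(s_4-s_3)\big)=-1$. For $h=u,v$ we have $(h-s_3)^2(h-s_4)^2/\prod_i(h-s_i)=(s_3-h)(s_4-h)/(h+\eta)$. The residue at a pole of order $5$ extracts a fourth Taylor coefficient. Hence $\Omega_{\{3,4\}}$ equals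
\[
-\frac12\,\frac{s_3^{-5}s_4^{-5}}{(s_3+\eta)(s_4+\eta)}\,[u^4v^4]\Big\{(u-v)^2e^qq\,(q+\eta)(s_3+\eta+q)(s_4+\eta+q)\prod_{h=u,v}\frac{(s_3-h)(s_4-h)}{h+\eta}\Big\}.
\]
Pull the constant terms $\eta$, $s_3+\eta$, $s_4+\eta$, $s_3^2s_4^2$, $\eta^{-2}$ out of the last factors. What remains is a power series in $u,v$ with constant term $1$ whose homogeneous part of degree $k$ is proportional to $\Lambda^{-k}$. Its linear part is
\[
q\Big(\frac1\eta+\frac1{s_3+\eta}+\frac1{s_4+\eta}-\frac1{s_3}-\frac1{s_4}-\frac1\eta\Big)=-q\,\eta\Big(\frac1{s_3(s_3+\eta)}+\frac1{s_4(s_4+\eta)}\Big)=-q\,\eta\,\Lambda^{-2}(\tau_3+\tau_4).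
\]
Therefore
\[
\Omega_{\{3,4\}}=-\frac1{2\eta s_3^3s_4^3}\Big([u^4v^4](u-v)^2qe^q-\eta\Lambda^{-2}(\tau_3+\tau_4)\,[u^4v^4](u-v)^2q^2e^q+O(\Lambda^{-2})\Big).
\]
The coefficient of $u^av^b$ is $\frac{a+b}{a!\,b!}$ in $qe^q$ and $\frac{(a+b)(a+b-1)}{a!\,b!}$ in $q^2e^q$. With $(u-v)^2=u^2-2uv+v^2$ we need $(a,b)=(2,4),(3,3),(4,2)$, and the two coefficients are $2\cdot\frac6{48}-2\cdot\frac6{36}=-\frac1{12}$ and $2\cdot\frac{30}{48}-2\cdot\frac{30}{36}=-\frac5{12}$.
\end{proof}

\section{The polytope near a face}\label{sec:face}

Let $\mathcal E$ be an ensemble of $G$ with $\rho(2)=3$, so $\{13,24\}\in\mathcal E$ and $\{14,23\}\notin\mathcal E$; let $P=\mathcal M(G,\mathcal E)$. We expand $\int_Pe^{-\Lambda(\theta(1-r_2)+\xi_3r_3+\xi_4r_4)}dx$, which for exact $\mathcal E$ equals $e^{-s_3-s_4}\Psi(s)$ by \eqref{eq:exact}.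

\subsection{The face}

Use the coordinates
\[
\kappa=(x_{12},x_{13},x_{14},x_{23},x_{24})\in\mathbb R^5,\qquad \omega=(\delta,z)\in\mathbb R^7,
\]
where $\delta=1-r_2$ replaces $x_{21}$ and $z=(z_\alpha)$ are the coordinates of the six edges $\alpha$ of rows $3,4$. This affine change has Jacobian $\pm1$. Let $(\kappa_M,\omega_M)$ be the coordinates of $\chi_M$. Call $M$ \emph{closed} if it covers row $2$ and \emph{open} otherwise; then $\omega_M$ is a $0/1$ vector whose $\delta$-coordinate is $1$ exactly when $M$ is open. So $\omega\ge0$ on $P$. Let $Q_\omega=\{\kappa:(\kappa,\omega)\in P\}$ and $Q=Q_0$, and let $|\omega|$ be the sum of the coordinates of $\omega$.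

The face $Q$ is the convex hull of the $\kappa_M$ with $\omega_M=0$, that is, with $M$ one of
\[
\{21\},\{23\},\{24\},\{12,21\},\{13,21\},\{14,21\},\{12,23\},\{12,24\},\{13,24\}.
\]
Let $\mathcal F$ be the set of eight affine functions of $\kappa$ consisting of the five coordinates and
\[
\varphi_1=1-x_{12}-x_{13}-x_{14},\qquad\varphi_3=1-x_{13}-x_{14}-x_{23},\qquad\varphi_4=1-x_{14}-x_{23}-x_{24}.
\]
We claim $Q=\{\kappa:\varphi(\kappa)\ge0\text{ for all }\varphi\in\mathcal F\}$. In the given order of the coordinates, the $0/1$ matrix of $\varphi_1,\varphi_3,\varphi_4$ has consecutive ones in each row. Such a matrix is totally unimodular, so the polytope on the right, which lies in the unit cube, has $0/1$ vertices. Its $0/1$ points are $0$, the five unit vectors, and the three vectors with supports $\{12,23\}$, $\{12,24\}$, $\{13,24\}$; these are the nine points $\kappa_M$ above.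

For $M\in\mathcal E$ and $\varphi\in\mathcal F$ call $\varphi(\kappa_M)$ the \emph{$\varphi$-cost} of $M$. It depends only on the edges of $M$ in rows $1,2$, and it lies in $\{0,1\}$: no member of $\mathcal E$ contains two of $12,13,14$, two of $13,14,23$, or two of $14,23,24$, where $\{14,23\}\notin\mathcal E$ is used.

Let $a_\varphi(s)$ be the function of Lemma~\ref{lem:slice} for $K=Q$, and put $v_\varphi=24\,a_\varphi(0)$, the normalized volume of the face $\{\varphi=0\}$ of $Q$. We need four of these numbers. Recall that $\int\prod_{i=0}^my_i^{k_i}\,dy_1\cdots dy_m=\prod k_i!/(m+\sum k_i)!$ over the simplex $y_i\geq 0$, $y_0=1-y_1-\dots-y_m\ge0$. Write $p_k=x_{1k}$.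
\begin{itemize}
\item $\varphi_1=0$: eliminate $p_4=1-p_2-p_3$; then $x_{23}\le p_2$, $x_{23}+x_{24}\le p_2+p_3$, and $v_{\varphi_1}=24\int_{p_2+p_3\le1}(\frac12p_2^2+p_2p_3)=24(\frac1{24}+\frac1{24})=2$.
\item $\varphi_3=0$: eliminate $x_{23}=1-p_3-p_4$; then $p_2\le1-p_3-p_4$, $x_{24}\le p_3$, and $v_{\varphi_3}=24\int_{p_3+p_4\le1}p_3(1-p_3-p_4)=1$.
\item $x_{23}=0$: $p$ lies in the unit simplex, $x_{24}\le1-p_4$, and $v_{x_{23}}=24(\frac16-\frac1{24})=3$.
\item $x_{24}=0$: $p$ lies in the unit simplex, $x_{23}\le1-p_3-p_4$, and $v_{x_{24}}=24(\frac16-\frac2{24})=2$.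
\end{itemize}
With $y=1-p_3-p_4$ one also finds $\operatorname{vol}Q=\int_{p_3+p_4\le1}y(\frac12y^2+yp_3)=\frac3{120}+\frac2{120}=\frac1{24}$. This matches the leading term of Proposition~\ref{prop:asym}; as in Example~\ref{ex:square}, the information is in the second term.

\subsection{How the slices shrink}

For small $\omega$ the slice $Q_\omega$ is a slightly shrunken copy of $Q$. To reach transverse position $\omega$, a point of $P$ must put some weight on vertices with $\omega_M\ne0$, and these force $\varphi$ to be positive to the extent of their cost. The least possible cost is the value of a linear program: for $\omega\ge0$ let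
\[
g_\varphi(\omega)=\min\Big\{\sum_{M\in\mathcal E}\lambda_M\varphi(\kappa_M):\ \lambda_M\ge0,\ \sum_M\lambda_M\omega_M=\omega\Big\}.
\]
Let $\mathbf e_\delta,\mathbf e_\alpha$ be the unit vectors of $\mathbb R^7$. The program is feasible, since $\omega_\emptyset=\mathbf e_\delta$ and the forced matchings $\{23,3j\}$, $\{24,4j\}$ have $\omega_M=\mathbf e_{3j}$, $\mathbf e_{4j}$. Costs are nonnegative, so an optimal $\lambda$ may be taken supported on the $M$ with $\omega_M\ne0$; then $\sum\lambda_M\le\sum\lambda_M|\omega_M|=|\omega|$. Thus $0\le g_\varphi(\omega)\le|\omega|$. The function $g_\varphi$ is homogeneous of degree $1$ and subadditive, hence convex. Moreover,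
\begin{equation}\label{eq:dual}
\text{if $\psi$ is linear and $\psi(\omega_M)\le\varphi(\kappa_M)$ for all $M\in\mathcal E$, then $g_\varphi\ge\psi$.}
\end{equation}

\begin{lemma}\label{lem:shrink}
There is a constant $C$ such that for all $\omega\ge0$
\[
\Big|\operatorname{vol}Q_\omega-\operatorname{vol}Q+\sum_{\varphi\in\mathcal F}\frac{v_\varphi}{24}\,g_\varphi(\omega)\Big|\le C|\omega|^2 .
\]
\end{lemma}

\begin{proof}
Let $Q'_\omega=\{\kappa:\varphi(\kappa)\ge g_\varphi(\omega)\text{ for all }\varphi\}\subseteq Q$. If $(\kappa,\omega)=\sum\lambda_M(\kappa_M,\omega_M)$ is a convex combination, then $\varphi(\kappa)=\sum\lambda_M\varphi(\kappa_M)\ge g_\varphi(\omega)$. So $Q_\omega\subseteq Q'_\omega$. For $|\omega|\ge1$ the left side of the claim is at most $\operatorname{vol}Q+O(|\omega|)=O(|\omega|^2)$. Let $|\omega|<1$.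

The eight programs have different optimal solutions, but away from the faces of codimension two only one inequality matters. Let $B_\omega$ be the set of $\kappa\in Q$ at which two functions of $\mathcal F$ are less than $|\omega|$. The linear parts of any two of them are independent and $Q$ is bounded, so $\operatorname{vol}B_\omega=O(|\omega|^2)$. Let $\kappa\in Q'_\omega\setminus B_\omega$, and choose $\varphi_0\in\mathcal F$ with $\varphi(\kappa)\ge|\omega|$ for all $\varphi\ne\varphi_0$. Take $\lambda$ optimal for $g_{\varphi_0}(\omega)$ with $\mu=\sum\lambda_M\le|\omega|<1$, and put $\kappa'=(\kappa-\sum\lambda_M\kappa_M)/(1-\mu)$. Since $\varphi$ is affine,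
\[
(1-\mu)\,\varphi(\kappa')=\varphi(\kappa)-\sum\lambda_M\varphi(\kappa_M).
\]
This is nonnegative for $\varphi_0$ because the sum is $g_{\varphi_0}(\omega)$, and for the other $\varphi$ because the sum is at most $\mu\le|\omega|$. So $\kappa'\in Q$, and $(\kappa,\omega)=(1-\mu)(\kappa',0)+\sum\lambda_M(\kappa_M,\omega_M)\in P$. Hence $\operatorname{vol}Q_\omega=\operatorname{vol}Q'_\omega+O(|\omega|^2)$.

Finally $Q\setminus Q'_\omega$ is the union of the slabs $\{\kappa\in Q:\varphi(\kappa)<g_\varphi(\omega)\}$. Any two of them meet inside $B_\omega$, and by Lemma~\ref{lem:slice} each has volume $\int_0^{g_\varphi(\omega)}a_\varphi(s)\,ds=\frac{v_\varphi}{24}g_\varphi(\omega)+O(|\omega|^2)$.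
\end{proof}

Let $Z=(Z_\alpha)$ be independent exponential random variables, with density $\xi_ie^{-\xi_iz}$ on $z\ge0$ for $\alpha$ in row $i$, and put
\[
J_\varphi=\int_0^\infty e^{-\theta\delta}\,\mathbb E\big[g_\varphi(\delta,Z)\big]\,d\delta=\xi_3^3\xi_4^3\int_{\omega\ge0}e^{-(\theta\delta+\xi_3r_3+\xi_4r_4)}g_\varphi(\omega)\,d\omega .
\]
Integrate Lemma~\ref{lem:shrink} against $e^{-\Lambda(\theta\delta+\xi_3r_3+\xi_4r_4)}$ over $\omega\ge0$. A term homogeneous of degree $k$ in $\omega\in\mathbb R^7$ contributes a multiple of $\Lambda^{-7-k}$, so the coefficient of $\Lambda^{-8}$ is $-\sum_\varphi v_\varphi J_\varphi/(24\,\xi_3^3\xi_4^3)$. Comparing with Proposition~\ref{prop:asym}, we find that for exact $\mathcal E$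
\begin{equation}\label{eq:second}
\sum_{\varphi\in\mathcal F}v_\varphi J_\varphi=5(\tau_3+\tau_4)\qquad\text{for all }\theta,\xi_3,\xi_4>0,\ \xi_3\ne\xi_4 .
\end{equation}

\subsection{Free and costly edges}

An edge $\alpha$ of rows $3,4$ is \emph{$\varphi$-free} if it lies in a closed member of $\mathcal E$ of $\varphi$-cost $0$, and \emph{$\varphi$-costly} otherwise. By (E2) we may delete the other edge in rows $3,4$, if there is one, from such a member; this does not change its cost or closedness, so $g_\varphi(\mathbf e_\alpha)=0$ for free $\alpha$. Write $y_+=\max(y,0)$.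

\begin{lemma}\label{lem:cost}
Let $\varphi\in\mathcal F$.
\begin{enumerate}
\item[(a)] $g_\varphi(\mathbf e_\delta)=0$, so $g_\varphi$ is nonincreasing in $\delta$.
\item[(b)] $g_\varphi(\delta,z)$ does not change if $z_\alpha$ is replaced by $0$ for all $\varphi$-free $\alpha$.
\item[(c)] If no edge is $\varphi$-costly, then $J_\varphi=0$.
\item[(d)] If $\varphi\ne\varphi_4$ and exactly one edge $\alpha$ is $\varphi$-costly, in row $i$, then $g_\varphi=(z_\alpha-\delta)_+$ and $J_\varphi=\tau_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use $M=\emptyset$ if $\varphi$ is a coordinate, and $M=\{14\}$ for $\varphi_1,\varphi_3,\varphi_4$; monotonicity follows from subadditivity.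

(b) Let $\omega^0$ be the modified vector. Subadditivity gives $g_\varphi(\omega)\le g_\varphi(\omega^0)$. Deleting the free edges from all matchings in an optimal solution for $\omega$ gives a feasible solution for $\omega^0$ of the same cost.

(c) By (a) and (b), $g_\varphi=0$.

(d) Every member of $\mathcal E$ that contains $\alpha$ has cost $1$ or is open, so \eqref{eq:dual} applies to $\psi=z_\alpha-\delta$. For the upper bound, $g_\varphi(\mathbf e_\delta+\mathbf e_\alpha)=0$: use $M=\{\alpha\}$ if $\varphi$ is a coordinate, and the forced matching $\{1i,\alpha\}$ for $\varphi_1,\varphi_3$. With $m=\min(\delta,z_\alpha)$ write $\delta\mathbf e_\delta+z_\alpha\mathbf e_\alpha=m(\mathbf e_\delta+\mathbf e_\alpha)+(\delta-m)\mathbf e_\delta+(z_\alpha-m)\mathbf e_\alpha$; by (a), (b) and $g_\varphi(\mathbf e_\alpha)\le1$ we get $g_\varphi\le z_\alpha-m=(z_\alpha-\delta)_+$. Finally $\mathbb E(Z_\alpha-\delta)_+=e^{-\xi_i\delta}/\xi_i$ and $\int_0^\infty e^{-(\theta+\xi_i)\delta}d\delta/\xi_i=\tau_i$.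
\end{proof}

For seven of the eight functions, $J_\varphi$ turns out not to depend on the remaining choices in $\mathcal E$.

\begin{lemma}\label{lem:seven}
$J_\varphi=0$ for $\varphi\in\{x_{12},x_{13},x_{14},\varphi_4\}$, $J_{x_{23}}=\tau_3$, and $J_{x_{24}}=J_{\varphi_3}=\tau_4$.
\end{lemma}

\begin{proof}
We determine the costly edges and apply Lemma~\ref{lem:cost}.

For $\varphi=x_{1k}$ and $\varphi=\varphi_4$, the forced closed matchings $\{23,3j\}$ and $\{24,4j\}$ have cost $0$, so all six edges are free.

For $\varphi=x_{23}$, a closed matching has cost $0$ if and only if it contains $21$ or $24$, so $\alpha$ is free if and only if $\{21,\alpha\}$ or $\{24,\alpha\}$ is in $\mathcal E$. The forced $\{24,4j\}$ and $\{32,21\}$ show that row $4$ and the edge $32$ are free. The edge $31$ shares a column with $21$, so it is free if and only if $\{24,31\}\in\mathcal E$; the edge $34$ shares a column with $24$, so it is free if and only if $\{21,34\}\in\mathcal E$. These are the two perfect matchings of $23\,|\,14$, so exactly one edge is costly, in row $3$.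

For $\varphi=x_{24}$, the edge $\alpha$ is free if and only if $\{21,\alpha\}$ or $\{23,\alpha\}$ is in $\mathcal E$. The forced $\{23,3j\}$ and $\{42,21\}$ show that row $3$ and the edge $42$ are free. The edge $41$ is free if and only if $\{23,41\}\in\mathcal E$, and $43$ is free if and only if $\{21,43\}\in\mathcal E$. These are the two perfect matchings of $24\,|\,13$, so exactly one edge is costly, in row $4$.

For $\varphi=\varphi_3$, the cost is $0$ if and only if $M$ contains $13$, $14$ or $23$. The forced $\{23,3j\}$ and $\{42,23\}$ show that row $3$ and the edge $42$ are free. A closed member of cost $0$ contains $23$, or one of $\{13,21\}$, $\{13,24\}$, $\{14,21\}$. Discarding those that share a column with the edge in question, $41$ is free if and only if $\{23,41\}$ or $\{13,24,41\}$ is in $\mathcal E$, and $43$ is free if and only if $\{14,21,43\}\in\mathcal E$. The three perfect matchings of $124\,|\,134$ are $\{13,24,41\}$, $\{14,21,43\}$ and $\{14,23,41\}$, and the last is not in $\mathcal E$. If $\{13,24,41\}\in\mathcal E$, then $41$ is free and $43$ is costly. If $\{14,21,43\}\in\mathcal E$,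 then $43$ is free; also $\{21,43\}\in\mathcal E$, so $\{23,41\}\notin\mathcal E$, and $41$ is costly. In both cases exactly one edge is costly, in row $4$.
\end{proof}

The seven functions contribute $3\tau_3+2\tau_4+\tau_4$ to \eqref{eq:second}. Since $v_{\varphi_1}=2$, an exact ensemble with $\rho(2)=3$ satisfies
\begin{equation}\label{eq:row}
J_{\varphi_1}=\tau_3+\tau_4\qquad\text{for all }\theta,\xi_3,\xi_4>0,\ \xi_3\ne\xi_4 .
\end{equation}
The $\varphi_1$-cost of $M$ is $0$ if and only if $M$ covers row $1$, so the $\varphi_1$-costly edges are the $2$-blocked edges of Section~\ref{sec:ens}. The two limits $\theta\to\infty$ and $\theta\to0$ of \eqref{eq:row} give two different conditions.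

\begin{proposition}\label{prop:P}
Let $\mathcal E$ be exact, $b\in\{2,3,4\}$, $c=\rho(b)$, and let $d$ be the third index. Then there is exactly one $b$-blocked edge $cx$ in row $c$ and exactly one $b$-blocked edge $dy$ in row $d$. Moreover
\begin{enumerate}
\item[(i)] $\{1u,cx,dy\}\in\mathcal E$ for some $u$;
\item[(ii)] $\{bu,cx,dy\}\notin\mathcal E$ for all $u$.
\end{enumerate}
\end{proposition}

\begin{proof}
After a relabeling, $(b,c,d)=(2,3,4)$. Write $g=g_{\varphi_1}$, $J=J_{\varphi_1}$. By Lemma~\ref{lem:blocked} each of rows $3,4$ has at most one costly edge. With no costly edge $J=0$, and with exactly one $J\in\{\tau_3,\tau_4\}$, by Lemma~\ref{lem:cost}; both contradict \eqref{eq:row}. So there are costly edges $\alpha$ in row $3$ and $\beta$ in row $4$, and $g$ depends only on $\delta,z_\alpha,z_\beta$.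

(ii) Suppose $\{2u,\alpha,\beta\}\in\mathcal E$. Then $g(\mathbf e_\alpha+\mathbf e_\beta)\le1$. Using this vector with weight $\min(z_\alpha,z_\beta)$ and $\mathbf e_\alpha$ or $\mathbf e_\beta$ for the rest gives $g(0,z)\le\max(z_\alpha,z_\beta)$. By Lemma~\ref{lem:cost}(a),
\[
\theta J\le\mathbb E\max(Z_\alpha,Z_\beta)<\mathbb E(Z_\alpha+Z_\beta)=\xi_3^{-1}+\xi_4^{-1}=\lim_{\theta\to\infty}\theta(\tau_3+\tau_4),
\]
which contradicts \eqref{eq:row} for large $\theta$.

(i) Suppose no $\{1u,\alpha,\beta\}$ lies in $\mathcal E$. By (ii) and (E2), the only possible member of $\mathcal E$ containing $\alpha$ and $\beta$ is $\{\alpha,\beta\}$, which is open and has cost $1$. A member containing one of the two has cost $1$ or is open. So \eqref{eq:dual} applies to $\psi=z_\alpha+z_\beta-\delta$, and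
\[
\liminf_{\theta\to0}J\ge\int_0^\infty\mathbb E(Z_\alpha+Z_\beta-\delta)_+\,d\delta=\tfrac12\mathbb E(Z_\alpha+Z_\beta)^2=\xi_3^{-2}+\xi_4^{-2}+(\xi_3\xi_4)^{-1}.
\]
This exceeds $\xi_3^{-2}+\xi_4^{-2}=\lim_{\theta\to0}(\tau_3+\tau_4)$, which contradicts \eqref{eq:row} for small $\theta$.
\end{proof}

\begin{remark}
Nothing more can be extracted from \eqref{eq:row}. If (i) and (ii) hold, then \eqref{eq:dual} applies to $z_\alpha-\delta$, $z_\beta-\delta$ and $z_\alpha+z_\beta-2\delta$, while using $\{1u,\alpha,\beta\}$ with weight $\min(\delta,z_\alpha,z_\beta)$ gives the matching upper bound. So $g=(z_\alpha-\delta)_++(z_\beta-\delta)_+$ and $J=\tau_3+\tau_4$. The contradiction comes from imposing the condition for $b=2,3,4$ at once.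
\end{remark}

\section{The three conditions are incompatible}\label{sec:contra}

\begin{lemma}\label{lem:four}
Let $\mathcal E$ be exact, and let $b,c,d$ be as in Proposition~\ref{prop:P}. Then one of the following holds.
\begin{enumerate}
\item[(A)] $\rho(d)=b$, $\gamma(b)=c$, $\gamma(c)=b$, $\gamma(d)=b$.
\item[(B)] $\rho(d)=c$, $\gamma(d)=b$.
\item[(C)] $\rho(c)=b$, $\gamma(b)=d$, $\gamma(c)=b$, $\gamma(d)=b$.
\item[(D)] $\gamma(c)=b$, $\gamma(d)=c$, and $\{1d,b1,dc\}\in\mathcal E$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $cx,dy,u$ be as in Proposition~\ref{prop:P}. Here $x\in\{1,b,d\}$, $y\in\{1,b,c\}$, and $x\ne y$ by (i), which leaves seven pairs. We use the table of Lemma~\ref{lem:blocked} for both edges.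

$(c1,db)$: the table gives $\gamma(d)=b$, $\rho(d)=b$, and $\{c1,db\}\in\mathcal E$ gives $\gamma(b)=c$. The perfect matchings of $bcd\,|\,1bc$ are $\{b1,cb,dc\}$, $\{bc,c1,db\}$, $\{bc,cb,d1\}$. The second is excluded by (ii), and the third contains $\{d1,cb\}\notin\mathcal E$. So $\{b1,dc\}\in\mathcal E$ and $\gamma(c)=b$. This is (A).

$(c1,dc)$: the table gives (B).

$(cb,d1)$: the table gives $\rho(c)=b$, $\gamma(c)=b$, and $\{d1,cb\}\in\mathcal E$ gives $\gamma(b)=d$. The perfect matchings of $bcd\,|\,1bd$ are $\{b1,cd,db\}$, $\{bd,c1,db\}$, $\{bd,cb,d1\}$. The second contains $\{c1,db\}\notin\mathcal E$, and the third is excluded by (ii). So $\{b1,cd\}\in\mathcal E$ and $\gamma(d)=b$. This is (C).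

$(cd,d1)$: the table gives (D).

In the other three pairs $u$ is determined, as $u\notin\{1,x,y\}$. For $(cb,dc)$, $u=d$ and $\{1d,cb\}\in\mathcal E$ gives $\rho(c)=d$, against $\rho(c)=b$ from the table. For $(cd,db)$, $u=c$ and $\{1c,db\}\in\mathcal E$ gives $\rho(d)=c$, against $\rho(d)=b$. For $(cd,dc)$, $u=b$ and $\{1b,dc\}\in\mathcal E$ gives $\rho(d)=b$, against $\rho(d)=c$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:noexact}]
Let $\mathcal E$ be exact. The map $\rho$ has no fixed point, so it is a $3$-cycle, or it swaps two elements and sends the third to one of them. After a relabeling, $\rho(2)=3$, $\rho(4)=2$, and $\rho(3)=4$ (Case 1) or $\rho(3)=2$ (Case 2). We show that in both cases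
\begin{equation}\label{eq:both}
\gamma(2)=4,\quad\gamma(3)=2,\quad\gamma(4)=3,\quad\{13,32,41\}\in\mathcal E,\quad\{14,21,43\}\in\mathcal E .
\end{equation}

\emph{Case 1.} The triples $(b,c,d)$ are $(2,3,4)$, $(3,4,2)$, $(4,2,3)$. In each, $\rho(c)=d$ and $\rho(d)=b$, which excludes (C) and (B). Both (A) and (D) give $\gamma(c)=b$, so $\gamma(3)=2$, $\gamma(4)=3$, $\gamma(2)=4$. Then $\gamma(d)=c\neq b$ in each triple, which excludes (A). So (D) holds three times, and $\{14,21,43\}$, $\{12,31,24\}$, $\{13,41,32\}$ lie in $\mathcal E$.

\emph{Case 2.} The triples are $(2,3,4)$, $(3,2,4)$, $(4,2,3)$. For $(2,3,4)$, (B) needs $\rho(4)=3$, which is false, and (A), (C), (D) all give $\gamma(3)=2$. For $(4,2,3)$, (A) needs $\rho(3)=4$, (B) needs $\gamma(3)=4$, and (C) needs $\rho(2)=4$; so (D) holds, giving $\gamma(2)=4$ and $\{13,41,32\}\in\mathcal E$. For $(3,2,4)$, (A) needs $\rho(4)=3$, (C) needs $\gamma(3)=4$, and (D) needs $\gamma(2)=3$; so (B) holds, giving $\gamma(4)=3$. For $(2,3,4)$ again, (A) needs $\gamma(2)=3$ and (C) needs $\gamma(4)=2$; so (D) holds, giving $\{14,21,43\}\in\mathcal E$.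

The perfect matchings of $G$ are the nine derangements $\pi$, written as words $\pi(1)\pi(2)\pi(3)\pi(4)$. Each contains a matching that is not in $\mathcal E$:
\[
\begin{array}{c|c|l}
\pi&\text{contains}&\text{not in $\mathcal E$ because}\\\hline
2143&\{21,34\}&\gamma(4)=3\\
2341&\{23,41\}&\gamma(3)=2\\
2413&\{12,31,43\}&\{13,32,41\}\in\mathcal E\text{ matches the same minor }134\,|\,123\\
3142&\{13,42\}&\rho(4)=2\\
3412&\{31,42\}&\gamma(2)=4\\
3421&\{13,24,41\}&\{14,21,43\}\in\mathcal E\text{ matches the same minor }124\,|\,134\\
4312,\ 4321&\{14,23\}&\rho(2)=3\\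
4123&\{14,21,32\}&\text{Case 1: }\{12,24,31\}\in\mathcal E\text{ matches the same minor }123\,|\,124\\
4123&\{14,32\}&\text{Case 2: }\rho(3)=2
\end{array}
\]
By (E2), $\mathcal E$ contains no perfect matching of $G$. This contradicts (E1) for the minor $G$ itself.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Coherent ensembles and a linear section of $\operatorname{Gr}(4,8)$}\label{sec:coherent}

The number $24024=f^{(4,4,4,4)}$ is also the degree of the Grassmannian $\operatorname{Gr}(4,8)\subset\mathbb P^{69}$ in its Pl\"ucker embedding, since the degree of $\operatorname{Gr}(k,m)$ is the number of standard tableaux of rectangular shape $k\times(m-k)$. A coherent ensemble is a choice of leading monomials for the minors of a matrix with zero diagonal, and its volume is bounded by the degree of the variety $X$ that these minors parametrize. The variety $X$ is only a part of a linear section of the Grassmannian, and so has smaller degree.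

\begin{proof}[Proof of Theorem~\ref{thm:coherent}]
The dimension was computed in Proposition~\ref{prop:int}. Let $\mathcal E$ be coherent, selected by $w$, and $P=\mathcal M(G,\mathcal E)$. The selection is expressed by finitely many strict inequalities, so we may perturb $w$ to have coordinates linearly independent over $\mathbb Q$. Then distinct monomials in variables $x_{ij}$ ($i\ne j$) have distinct $w$-weights, and the $w$-minimal monomial of a product of polynomials is the product of their $w$-minimal monomials. This is the only place where coherence is used.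

\emph{Step 1: $\operatorname{Vol}P\le\deg X$.} Let $Y_0$ be the $4\times4$ matrix with zero diagonal and entries $x_{ij}$ off the diagonal, and let $X\subset\operatorname{Gr}(4,8)$ be the closure of the set of row spaces of the matrices $[\,\mathrm{Id}\,|\,Y_0]$. It is irreducible of dimension $12$. The Pl\"ucker coordinates of $[\,\mathrm{Id}\,|\,Y_0]$ are, up to sign, the minors of $Y_0$ of all sizes, including the empty minor $1$. So the degree-$k$ part of the homogeneous coordinate ring of $X$ is isomorphic to the span of the products of $k$ such minors, and its dimension is asymptotic to $\deg X\cdot k^{12}/12!$. The minor of $Y_0$ with given rows and columns is a signed sum of the monomials $x^M=\prod_{ij\in M}x_{ij}$ over the perfect matchings $M$ of the corresponding induced subgraph of $G$. When it is nonzero, its minimal monomial is $x^M$ with $M\in\mathcal E$, and every $M\in\mathcal E$ arises in this way. Polynomials with distinct minimal monomials are linearly independent, so the dimension is at least the number $\nu_k$ of distinct sums of $k$ vectors $\chi_M$, $M\in\mathcal E$.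

The number $\nu_k$ is asymptotic to $k^{12}\operatorname{vol}P$ by a theorem of Khovanskii; the lower bound, which is all we need, is short here. A lattice point of $kP$ has the form $\sum\lambda_M\chi_M$ with $\lambda_M\ge0$, $\sum\lambda_M=k$. It is the sum of $\sum\lfloor\lambda_M\rfloor\chi_M$ and a nonnegative integer vector with coordinate sum at most $C=4|\mathcal E|$, which is a sum of at most $C$ unit vectors. Since $0$ and the unit vectors are among the $\chi_M$, the point is a sum of exactly $k+C$ of them. So $\nu_{k+C}\ge|kP\cap\mathbb Z^{12}|\sim k^{12}\operatorname{vol}P$, and $\operatorname{Vol}P=12!\operatorname{vol}P\le\deg X$.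

\emph{Step 2: a second component.} For $1\le i\le4$ let $\Pi_i\subset\mathbb P^{69}$ be the hyperplane on which the Pl\"ucker coordinate with columns $(\{1,2,3,4\}\setminus\{i\})\cup\{4+i\}$ vanishes, and let $\Gamma=\operatorname{Gr}(4,8)\cap\Pi_1\cap\dots\cap\Pi_4$. On the open chart of row spaces of $[\,\mathrm{Id}\,|\,Y]$ this coordinate is $\pm Y_{ii}$. So $\Gamma$ meets the chart in the linear space of matrices with zero diagonal, and its closure $X$ is an irreducible component of $\Gamma$. Let $Z$ be the set of row spaces of rank-$4$ matrices $[A|B]$ with $\operatorname{rank}A\le2$, that is, the Schubert variety of subspaces $U$ with $\dim(U\cap U_0)\ge2$, where $U_0=0\oplus\mathbb C^4$. It is the image of the variety of pairs $U'\subset U$ with $U'\subset U_0$ and $\dim U'=2$, which is irreducible of dimension $\dim\operatorname{Gr}(2,4)+\dim\operatorname{Gr}(2,6)=12$, and the map is injective where $\dim(U\cap U_0)=2$. So $Z$ is closed and irreducible of dimension $12$. It lies in each $\Pi_i$, because any three columns of $A$ are linearly dependent. If $Z\subseteq X$, then $Z=X$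 by dimension, which is false since $X$ has points with $A$ invertible. Hence $\Gamma$ has an irreducible component other than $X$.

\emph{Step 3: degrees.} For a closed set $S\subseteq\mathbb P^{69}$ let $\operatorname{d}(S)$ be the sum of the degrees of its irreducible components. If $S$ is irreducible and $\Pi$ is a hyperplane, then either $S\subseteq\Pi$, or $\operatorname{d}(S\cap\Pi)\le\deg S$ by B\'ezout's theorem. If $S$ has components $S_k$, every component of $S\cap\Pi$ is a component of some $S_k\cap\Pi$. So $\operatorname{d}(S\cap\Pi)\le\operatorname{d}(S)$ in general, and $\operatorname{d}(\Gamma)\le\deg\operatorname{Gr}(4,8)=24024$. By Step 2, $\deg X<\operatorname{d}(\Gamma)$, and therefore $\operatorname{Vol}P\le\deg X<24024$.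
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Combinatorics in Schubert varieties and Specht modules}, \texttt{https://core.ac.uk/download/4432143.pdf}.
\end{thebibliography}
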